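# Cofinalities of automorphism groups strictly between $\omega$ and $cf(Sym(\omega))$

## 1. Sequences in $\mathbb Z/2$ and sequences in $A_5$

Let $V=(\mathbb Z/2)^\omega$ be the group of all infinite $0$-$1$ sequences under coordinatewise addition. Can we write this uncountable group as the union of a countable increasing sequence of proper subgroups? The first candidates, $\{v: v_i=0 \text{ for all } i\ge n\}$, only exhaust the finitely supported sequences. Linear algebra repairs this. Let $e_i$ be the sequence with a single $1$, in place $i$. The $e_i$ are linearly independent over the field with two elements, so they extend to a basis $E$ of $V$. Put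
$$V_n=\text{the span of } E\setminus\{e_i:i\ge n\}.$$
Then $V_0\le V_1\le\cdots$, and $V_n$ is proper because $e_n\notin V_n$. A given $v\in V$ is a combination of finitely many basis vectors, so $v\in V_n$ for large $n$. Hence $V=\bigcup_n V_n$.

Now replace $\mathbb Z/2$ by a finite group $F$ which is *perfect*, meaning that its commutators $[x,y]=xyx^{-1}y^{-1}$ generate it. The alternating group $A_5$ is an example, being simple and nonabelian. There is no basis any more, and something else happens. For $x\in F$ and $A\subseteq\omega$ let $x_A\in F^\omega$ be the sequence equal to $x$ on $A$ and to $1$ off $A$. Coordinate by coordinate we see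
$$[x_A,y_B]=[x,y]_{A\cap B}, \tag{1}$$
since outside $A\cap B$ one of the two entries is $1$. In an abelian group (1) says nothing. In a perfect group it says a lot. Let $H\le F^\omega$ be a subgroup containing all constant sequences $x_\omega$, and let
$$\mathcal A_H=\{A\subseteq\omega: x_A\in H\text{ for all }x\in F\}.$$
If $A\in\mathcal A_H$ then $x_{\omega\setminus A}=x_\omega x_A^{-1}\in H$, so $\omega\setminus A\in\mathcal A_H$. If $A,B\in\mathcal A_H$, then by (1) $H$ contains $z_{A\cap B}$ for every commutator $z$. As $z\mapsto z_{A\cap B}$ is a homomorphism and the commutators generate $F$, it contains $z_{A\cap B}$ for every $z\in F$, so $A\cap B\in\mathcal A_H$. Thus $\mathcal A_H$ is a Boolean subalgebra of $\mathcal P(\omega)$. For instance, if $H$ is the group of eventually constant sequences, $\mathcal A_H$ is the algebra of finite and cofinite sets.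

So writing $F^\omega$ as a union of a chain of proper subgroups has to do with writing $\mathcal P(\omega)$ as a union of a chain of proper subalgebras. We shall see that countable chains do not suffice, and that chains of length $\omega_1$ do. The invariant being measured is the following.

**Definition (cofinality).** For a group $G$ which is not finitely generated, $cf(G)$ is the least cardinal $\lambda$ such that $G$ is the union of a chain (under inclusion) of $\lambda$ proper subgroups.

Such a $\lambda$ exists. Let $\kappa$ be the least size of a generating set. It is infinite. Enumerate a generating set as $\{g_\xi:\xi<\kappa\}$. For each $\xi<\kappa$ the subgroup generated by $\{g_\zeta:\zeta<\xi\}$ has fewer than $\kappa$ generators, so it is proper, and these subgroups form a chain with union $G$. Three elementary remarks will be used throughout.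

* A finite chain has a largest member, so $cf(G)\ge\omega$ always.
* If $G$ is the union of a countable chain $\{K_0,K_1,\dots\}$ of proper subgroups, let $H_n$ be the largest of $K_0,\dots,K_n$. Then $H_0\le H_1\le\cdots$ are proper subgroups with union $G$. So $cf(G)>\omega$ means that no such sequence exists.
* If $\pi:G\to Q$ is onto and $Q$ is not finitely generated, then
$$cf(G)\le cf(Q), \tag{2}$$
because preimages of proper subgroups of $Q$ are proper subgroups of $G$.

We have shown $cf((\mathbb Z/2)^\omega)=\omega$, and we are going to show $cf(A_5^\omega)=\omega_1$.

## 2. $\omega$-categorical structures and the interval below $cf(Sym(\omega))$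

A countably infinite structure $\mathcal M$ in a countable language is *$\omega$-categorical* if every countable model of its first-order theory is isomorphic to $\mathcal M$. By the Ryll-Nardzewski theorem this holds if and only if $Aut(\mathcal M)$ has finitely many orbits on $\mathcal M^k$ for every $k$. A pure infinite set is $\omega$-categorical, with automorphism group $Sym(\omega)$. The random graph is another example. The ordered set $(\omega,<)$ is not: its only automorphism is the identity, so it has infinitely many orbits on points.

The following facts about the cofinality of such groups are known.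

* $cf(Sym(\omega))>\omega$ (Macpherson–Neumann).
* If $\mathcal M$ is countable and $\omega$-categorical, then $cf(Aut(\mathcal M))\le cf(Sym(\omega))$ (Thomas).
* There is a countable $\omega$-categorical $\mathcal B$ with $cf(Aut(\mathcal B))=\omega$ (Lascar).
* If $\mathcal M$ is a vector space of dimension $\omega$ over a finite field, then $cf(Aut(\mathcal M))=cf(Sym(\omega))$ (Thomas).
* It is consistent with ZFC that $cf(Sym(\omega))$ and $2^\omega$ are any two prescribed regular uncountable cardinals with $cf(Sym(\omega))\le 2^\omega$ (Sharp–Thomas).

So both ends of the interval $[\omega,cf(Sym(\omega))]$ are attained. Can something strictly inside be attained: is it consistent that some countable $\omega$-categorical $\mathcal M$ has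
$$\omega<cf(Aut(\mathcal M))<cf(Sym(\omega))\,?$$
The answer is yes, and the structure can be produced in ZFC alone.

**Theorem A (ZFC).** There is a countable $\omega$-categorical structure $\mathcal M$ with $cf(Aut(\mathcal M))=\omega_1$. Consequently the following are equivalent:

1. there is a countable $\omega$-categorical $\mathcal M$ with $\omega<cf(Aut(\mathcal M))<cf(Sym(\omega))$;
2. $cf(Sym(\omega))\ge\omega_2$.

So (1) is consistent relative to ZFC. By Sharp–Thomas it is consistent that $cf(Sym(\omega))=2^\omega=\kappa$ for any prescribed regular $\kappa\ge\omega_2$, so the gap can be arbitrarily large. Statement (1) is not a theorem of ZFC, since it fails whenever $cf(Sym(\omega))=\omega_1$, which is also consistent by Sharp–Thomas.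

A *profinite* group is an inverse limit of finite groups with its compact topology. Closed subgroups of products of finite groups are profinite, and $F^\omega$ with $F$ finite is the example to keep in mind.

**Theorem B (ZFC).**

(a) For every infinite metrizable profinite group $P$ there is a countable $\omega$-categorical $\mathcal M_P$ and a continuous surjective homomorphism $Aut(\mathcal M_P)\to P$ such that $cf(Aut(\mathcal M_P))\le cf(P)$, and $cf(Aut(\mathcal M_P))=\omega$ iff $cf(P)=\omega$.

(b) For every finite group $F\ne1$, with $P=F^\omega$: $cf(Aut(\mathcal M_P))=\omega_1$ if $F$ is perfect, and $=\omega$ if $F$ is not perfect.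

**Theorem A follows from Theorem B(b).** Take $F=A_5$ and $\mathcal M=\mathcal M_{F^\omega}$; then $cf(Aut(\mathcal M))=\omega_1$. If $cf(Sym(\omega))\ge\omega_2$, this $\mathcal M$ satisfies $\omega<\omega_1<cf(Sym(\omega))$, which is (1). Conversely (1) puts an uncountable cardinal strictly below $cf(Sym(\omega))$, so $cf(Sym(\omega))\ge\omega_2$. The remaining sentences apply Sharp–Thomas with both cardinals equal to $\kappa$ (for instance $\kappa=\omega_2$), and with $cf(Sym(\omega))=\omega_1$. It remains to prove Theorem B.

## 3. Profinite groups as quotients

Given that $cf(A_5^\omega)=\omega_1$, the first thing to try is to find $\mathcal M$ whose automorphism group *is* $A_5^\omega$. Automorphism groups of countable structures carry the topology of pointwise convergence, so one would ask for $Aut(\mathcal M)\cong A_5^\omega$ as topological groups. This cannot work. If $Aut(\mathcal M)$ is compact, the orbit of a point $m$ is the image of a compact group under the continuous map $g\mapsto g(m)$ into a discrete set, hence finite. An $\omega$-categorical $\mathcal M$ has only finitely many orbits on points, so $\mathcal M$ would be finite. The group must have infinite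 orbits, and a compact group has none.

What is still possible is to have $P$ as a *quotient* of $Aut(\mathcal M)$. By (2) this already gives the upper bound $cf(Aut(\mathcal M))\le cf(P)$. The lower bound now depends on the kernel.

**Lemma 1.** Let $\rho:G\to P$ be a surjective homomorphism with kernel $\Gamma$. If neither $P$ nor $\Gamma$ is the union of a countable chain of proper subgroups, then neither is $G$.

*Proof.* Suppose $G=\bigcup_nH_n$ with $H_0\le H_1\le\cdots$ proper. Then $P=\bigcup_n\rho(H_n)$, so by hypothesis $\rho(H_n)=P$ for some $n$. Hence $H_m\Gamma=G$ for all $m\ge n$. If $\Gamma\le H_m$ for some $m\ge n$, then $H_m=H_m\Gamma=G$, a contradiction. So $H_m\cap\Gamma$ $(m\ge n)$ is a chain of proper subgroups of $\Gamma$ with union $\Gamma$, contradicting the hypothesis on $\Gamma$. $\square$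

Here is the smallest instance of an $\omega$-categorical structure with a prescribed finite quotient. Let $R$ be the random graph, characterized among countable graphs by this property: for disjoint finite sets $X,Y$ of vertices some vertex outside $X\cup Y$ is joined to everything in $X$ and to nothing in $Y$. The complement of $R$ has the same property, so it is isomorphic to $R$. This means that there are *anti-automorphisms*, permutations exchanging edges and non-edges. Remember about $R$ only the relation "$\{a,b\}$ and $\{c,d\}$ are of the same kind", an equivalence relation with two classes on the set of pairs. An automorphism of this weaker structure either fixes the two classes or swaps them, and both occur. So its automorphism group maps onto $\mathbb Z/2$ with kernel $Aut(R)$.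

To get an infinite profinite quotient, we color the $n$-subsets for every $n$, with elements of a finite group $F_n$, and allow the colors of $n$-sets to be multiplied by a common element of $F_n$. Since in each arity only finitely many colors are used, $\omega$-categoricity will survive. Two tasks remain: show that $cf(F^\omega)=\omega_1$ for perfect $F$ (Sections 4 and 5), and build the structure and show that its kernel is not a countable chain union (Sections 6 to 10).

## 4. Chains of subalgebras of $\mathcal P(\omega)$

The Boolean algebra facts of this section are due to Koppelberg. Full proofs follow.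

**Lemma 2.** $\mathcal P(\omega)$ is not the union of a chain $\mathcal A_0\subseteq\mathcal A_1\subseteq\cdots$ of proper subalgebras.

*Proof.* **Step 1: a proper subalgebra confuses two ultrafilters.** The purpose is to turn "proper" into something we can work with. We claim: if $\mathcal A$ is a proper subalgebra of $\mathcal P(\omega)$, there are ultrafilters $u\ne v$ on $\omega$ with $u\cap\mathcal A=v\cap\mathcal A$.

Choose $b\notin\mathcal A$ and let
$$J=\{a_1\cup a_2: a_1,a_2\in\mathcal A,\ a_1\subseteq b,\ a_2\cap b=\emptyset\}.$$
This is closed under unions. If $a\in\mathcal A$ and $a\subseteq a_1\cup a_2\in J$, then $a=(a\cap a_1)\cup(a\cap a_2)\in J$. So $J$ is an ideal of $\mathcal A$. If $\omega=a_1\cup a_2\in J$, then $b=a_1\in\mathcal A$, a contradiction. So $J$ is a proper ideal, and there is an ultrafilter $w$ of $\mathcal A$ disjoint from $J$. No $a\in w$ is contained in $b$ or disjoint from $b$, since such an $a$ would be in $J$. As $w$ is closed under finite intersections, both $w\cup\{b\}$ and $w\cup\{\omega\setminus b\}$ have the finite intersection property. Extend them to ultrafilters $u$ and $v$ on $\omega$. They differ at $b$. Both $u\cap\mathcal A$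 and $v\cap\mathcal A$ are proper filters of $\mathcal A$ containing the ultrafilter $w$, so both equal $w$.

**Step 2: the contradiction we aim at.** Suppose $\mathcal P(\omega)=\bigcup_n\mathcal A_n$ with $\mathcal A_n$ proper and increasing. By Step 1 choose $u_n\ne v_n$ agreeing on $\mathcal A_n$. Say that $S\subseteq\omega$ *separates* $n$ if $S$ belongs to exactly one of $u_n,v_n$. Each $S$ lies in some $\mathcal A_m$, hence in all $\mathcal A_n$ with $n\ge m$. Therefore
$$\text{every } S\subseteq\omega\text{ separates only finitely many } n. \tag{3}$$
We shall build one set separating infinitely many $n$.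

**Step 3: disjoint sets $R_k$ separating different indices $n_k$.** We build a decreasing sequence of sets $T_k$ and of infinite index sets $I_k$ such that $T_k\in u_n\cap v_n$ for all $n\in I_k$. Start with $T_{-1}=I_{-1}=\omega$. Given $T_{k-1},I_{k-1}$, pick $n_k\in I_{k-1}$ larger than all previous choices. Some set separates $n_k$. Intersecting it with $T_{k-1}$, which is in both ultrafilters, we get $S_k\subseteq T_{k-1}$ separating $n_k$. By (3), for all but finitely many $n\in I_{k-1}$ the set $S_k$ does not separate $n$, so $u_n$ and $v_n$ both contain $S_k$ or both contain $T_{k-1}\setminus S_k$. Let $T_k$ be one of the two sets $S_k$, $T_{k-1}\setminus S_k$, chosen so that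
$$I_k=\{n\in I_{k-1}:T_k\in u_n\cap v_n\}$$
is infinite, and let $R_k=T_{k-1}\setminus T_k$ be the other one. Since $S_k$ separates $n_k$, one of $u_{n_k},v_{n_k}$ contains $S_k$ and the other contains $T_{k-1}\setminus S_k$. Interchanging the names of $u_{n_k}$ and $v_{n_k}$ if necessary (the $n_k$ are distinct, so this is done at most once for each index), we have
$$R_k\in u_{n_k},\qquad T_k\in v_{n_k}.$$
As $R_j\cap T_j=\emptyset$ and the $T$'s decrease, $R_j\cap T_k=\emptyset$ for $j\le k$. As $R_k\subseteq T_{k-1}$, the $R_k$ are pairwise disjoint. For $Q\subseteq\omega$ write $R_Q=\bigcup_{k\in Q}R_k$. If $Q\subseteq\{0,\dots,k\}$ then $R_Q$ is disjoint from $T_k\in v_{n_k}$, so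
$$R_Q\notin v_{n_k}\quad\text{whenever } Q\subseteq\{0,\dots,k\}. \tag{4}$$

**Step 4: thinning out, to control the later $R_k$.** A union of $R_k$'s containing $R_k$ is in $u_{n_k}$. We want it not to be in $v_{n_k}$, and (4) handles only the indices up to $k$. Let $Q_{-1}=\omega$. Given an infinite $Q_{i-1}$, choose $s_i\in Q_{i-1}$ with $s_i>s_{i-1}$ (no condition for $i=0$) and split $Q_{i-1}$ into two infinite disjoint sets $Q',Q''$. Since $R_{Q'}\cap R_{Q''}=\emptyset$, at least one of them is not in $v_{n_{s_i}}$. Let $Q_i$ be one of $Q',Q''$ with $R_{Q_i}\notin v_{n_{s_i}}$.

**Step 5: the bad set.** Let $S=\{s_i:i<\omega\}$. For $j>i$ we have $s_j\in Q_{j-1}\subseteq Q_i$, so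
$$R_S\subseteq R_{\{s_0,\dots,s_i\}}\cup R_{Q_i}.$$
The first set on the right is not in $v_{n_{s_i}}$ by (4), and the second is not by the choice of $Q_i$. A union of two sets outside an ultrafilter is outside it, so $R_S\notin v_{n_{s_i}}$. But $R_S\supseteq R_{s_i}\in u_{n_{s_i}}$. So $R_S$ separates $n_{s_i}$ for every $i$, contradicting (3). $\square$

For chains of length $\omega_1$ the situation is different. We find an algebra which visibly has such a chain and pull the chain back along a homomorphism from $\mathcal P(\omega)$.

**Lemma 3.** $\mathcal P(\omega)$ is the union of an increasing chain $\langle\mathcal B_\alpha:\alpha<\omega_1\rangle$ of proper subalgebras.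

*Proof.* **Step 1: an algebra with an obvious $\omega_1$-chain.** A set is *regular open* if it equals the interior of its closure. The regular open subsets of the Cantor cube $2^{\omega_1}$ form a complete Boolean algebra $\mathcal C$, with meet $U\cap U'$, join $\mathrm{int}\,\mathrm{cl}(U\cup U')$, and complement the interior of the set-theoretic complement. For $\alpha<\omega_1$ let $\mathcal C_\alpha$ be the set of $U\in\mathcal C$ depending only on coordinates in $\alpha$, that is, of the form $W\times 2^{\omega_1\setminus\alpha}$ with $W\subseteq2^\alpha$. The closure of $W\times2^{\omega_1\setminus\alpha}$ is $\mathrm{cl}(W)\times2^{\omega_1\setminus\alpha}$, and taking complements, interiors behave in the same way. So $\mathcal C_\alpha$ is a subalgebra, and the $\mathcal C_\alpha$ increase with $\alpha$.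

**Step 2: the chain exhausts $\mathcal C$.** Let $U\in\mathcal C$, and let $V$ be the union of a maximal disjoint family of nonempty basic clopen subsets of $U$. Nonempty basic clopen sets have positive product measure, so a disjoint family of them is countable. Each basic clopen set depends on finitely many coordinates, so $V$ depends only on coordinates in some $\alpha<\omega_1$. By maximality $V$ is dense in $U$, so $\mathrm{cl}\,V=\mathrm{cl}\,U$ and $U=\mathrm{int}\,\mathrm{cl}\,U=\mathrm{int}\,\mathrm{cl}\,V$. Hence $U\in\mathcal C_\alpha$.

**Step 3: each $\mathcal C_\alpha$ misses an element.** The set $x_\alpha=\{z:z(\alpha)=1\}$ is clopen, hence in $\mathcal C$, and it does not depend only on coordinates in $\alpha$. So $x_\alpha\in\mathcal C\setminus\mathcal C_\alpha$.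

**Step 4: a homomorphism $\mathcal P(\omega)\to\mathcal C$ hitting all $x_\alpha$.** A family of sets is *independent* if any intersection of finitely many members and of complements of finitely many other members is nonempty. By Fichtenholz–Kantorovich there is an independent family $\{I_\xi:\xi<\omega_1\}$ of subsets of $\omega$. In detail, work on the countable set of pairs $(s,\mathcal T)$ with $s\subset\omega$ finite and $\mathcal T\subseteq\mathcal P(s)$, and for $X\subseteq\omega$ put $I^X=\{(s,\mathcal T):s\cap X\in\mathcal T\}$. Given distinct $X_1,\dots,X_m,Y_1,\dots,Y_l$, choose $s$ on which all their traces are distinct and let $\mathcal T=\{s\cap X_1,\dots,s\cap X_m\}$. Then $(s,\mathcal T)$ is in every $I^{X_i}$ and in no $I^{Y_j}$. This gives an independent family of size $2^\omega\ge\omega_1$ on a countable set.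

The subalgebra of $\mathcal P(\omega)$ generated by an independent family is free on it, so $I_\xi\mapsto x_\xi$ extends to a homomorphism from this subalgebra into $\mathcal C$. By Sikorski's extension theorem (a homomorphism from a subalgebra into a complete Boolean algebra extends to the whole algebra) it extends to a homomorphism $\varphi:\mathcal P(\omega)\to\mathcal C$.

**Step 5: pulling back.** Let $\mathcal B_\alpha=\varphi^{-1}(\mathcal C_\alpha)$. These are increasing subalgebras with union $\mathcal P(\omega)$. Since $\varphi(I_\alpha)=x_\alpha\notin\mathcal C_\alpha$, we have $I_\alpha\notin\mathcal B_\alpha$, so $\mathcal B_\alpha$ is proper. $\square$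

## 5. The cofinality of $F^\omega$

The perfect case of the next statement is due to Koppelberg–Tits.

**Proposition 4.** Let $F\ne1$ be a finite group. Then $cf(F^\omega)=\omega_1$ if $F$ is perfect, and $cf(F^\omega)=\omega$ otherwise.

*Proof.* **Step 1: $cf(F^\omega)\le\omega_1$ for every $F\ne1$.** This transfers Lemma 3 to groups. With $\mathcal B_\alpha$ as there, let
$$K_\alpha=\{g\in F^\omega: g^{-1}(x)\in\mathcal B_\alpha\text{ for all }x\in F\},$$
where $g^{-1}(x)=\{i<\omega:g(i)=x\}$. It contains the identity. It is closed under products, as the set where $gg'$ takes the value $x$ is $\bigcup_{yz=x}g^{-1}(y)\cap g'^{-1}(z)$, a finite union. It is closed under inverses, as the inverse of $g$ takes the value $x$ exactly where $g$ takes the value $x^{-1}$. It is proper: take $x_A$ with $x\ne1$ and $A\notin\mathcal B_\alpha$. The $K_\alpha$ increase. Given $g$, each of the finitely many sets $g^{-1}(x)$ lies in some $\mathcal B_\alpha$, so $g\in K_\alpha$ for the largest of these $\alpha$. Hence $\bigcup_\alpha K_\alpha=F^\omega$.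

**Step 2: $cf(F^\omega)>\omega$ if $F$ is perfect.** This uses the computation of Section 1. Suppose $F^\omega=\bigcup_nH_n$ with $H_0\le H_1\le\cdots$ proper. There are finitely many constant sequences $x_\omega$, so after discarding finitely many $H_n$ we may assume that all of them are in $H_0$. By Section 1, $\mathcal A_n=\{A\subseteq\omega:x_A\in H_n\text{ for all }x\in F\}$ is a subalgebra of $\mathcal P(\omega)$. The $\mathcal A_n$ increase. For $A\subseteq\omega$ the finitely many $x_A$ lie in a common $H_n$, so $\bigcup_n\mathcal A_n=\mathcal P(\omega)$. Each $\mathcal A_n$ is proper: every $g\in F^\omega$ is the product over $x\in F$ of the elements $x_{g^{-1}(x)}$, so $\mathcal A_n=\mathcal P(\omega)$ would give $H_n=F^\omega$. This contradicts Lemma 2. Together with Step 1, $cf(F^\omega)=\omega_1$.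

**Step 3: $F$ not perfect.** Then the abelianization of $F$ is a nontrivial finite abelian group, so $F$ maps onto $\mathbb Z/p$ for some prime $p$. Hence $F^\omega$ maps onto the infinite-dimensional $\mathbb F_p$-space $(\mathbb Z/p)^\omega$. Take a basis $E$ of this space and distinct $v_0,v_1,\dots\in E$. The spans of $E\setminus\{v_i:i\ge n\}$ form, exactly as in Section 1, a countable chain of proper subgroups with union everything. So $cf((\mathbb Z/p)^\omega)=\omega$, and by (2) $cf(F^\omega)=\omega$. $\square$

## 6. Generic colored sets and the structures $\mathcal M_P$

Fix finite groups $F_n$ $(n\ge1)$. On the underlying set of each $F_n$ fix also a cyclic group structure $(F_n,+,0)$, unrelated to the multiplication. The multiplication will be used to twist colors. The addition will be used in Section 7, where we need to sum colors over an unordered set. Write $[A]^n$ for the set of $n$-element subsets of $A$.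

**Definition (colored set).** A *colored set* is a set $A$ with functions $c_n=c_n^A:[A]^n\to F_n$ $(n\ge1)$. It is viewed as a relational structure with relations $R_{n,f}(a_1,\dots,a_n)$, holding if and only if the $a_i$ are distinct and $c_n(\{a_1,\dots,a_n\})=f$. Let $\mathcal K$ be the class of finite colored sets, including $\emptyset$.

For example, if $F_2=\mathbb Z/2$ and all other $F_n$ are trivial, a colored set is a graph, with color $1$ for edges and $0$ for non-edges. Up to isomorphism there are only finitely many colored sets of each finite cardinality. Write $A\le C$ if $A$ is a substructure of $C$.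

**Free amalgams.** Let $A,B\in\mathcal K$ induce the same structure on $D=A\cap B$. Let $A\sqcup_DB$ be the colored set on $A\cup B$ that extends both and gives color $0$ to every subset contained in neither $A$ nor $B$. If $\alpha\in Aut(A)$ and $\beta\in Aut(B)$ preserve $D$ and agree on $D$, then $\alpha\cup\beta\in Aut(A\sqcup_DB)$. Indeed $\alpha\cup\beta$ is a permutation of $A\cup B$ preserving $A$ and $B$, so it maps subsets contained in neither to subsets contained in neither.

So $\mathcal K$ has amalgamation and (with $D=\emptyset$) joint embedding. It is closed under substructures and has countably many isomorphism types. It is therefore a Fraïssé class. Let $N$ be its Fraïssé limit, a countable ultrahomogeneous structure: every isomorphism between finite substructures extends to an automorphism. It has the following property.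

(E) If $B\subset N$ is finite and $B\le C\in\mathcal K$, there is an embedding $C\to N$ that is the identity on $B$.

Indeed $C$ embeds in $N$ by some $j$, and by ultrahomogeneity some automorphism $g$ of $N$ inverts $j$ on $j(B)$; take $gj$. Conversely, any two countable colored sets with (E) are isomorphic, by the usual back-and-forth. By (E), $N$ is infinite. In the graph example $N$ is the random graph.

Let $\Gamma=Aut(N)$, a closed subgroup of $Sym(N)$ and so a Polish group for pointwise convergence. By ultrahomogeneity the $\Gamma$-orbit of a $k$-tuple is determined by its equality pattern and the colors of the subsets of its underlying set, so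
$$\Gamma\text{ has finitely many orbits on } N^k \text{ for each } k. \tag{5}$$

Now let $P\le\prod_{n\ge1}F_n$ be a closed subgroup, and let $G_P$ be the set of $g\in Sym(N)$ for which there is $h=(h_n)\in P$ with
$$c_n(gS)=h_n\cdot c_n(S)\qquad\text{for all } n\ge1,\ S\in[N]^n. \tag{6}$$
The element $h$ is unique, since $[N]^n\ne\emptyset$. Write $\rho(g)=h$. From $c_n(gg'S)=h_nc_n(g'S)=h_nh_n'c_n(S)$ and $c_n(g^{-1}S)=h_n^{-1}c_n(S)$ we see that $G_P$ is a group and $\rho:G_P\to P$ is a homomorphism. Its kernel is $\Gamma$. In the graph example with $P=\prod_nF_n\cong\mathbb Z/2$, $G_P$ is the group of automorphisms and anti-automorphisms of the random graph. In general, when $P$ is the full product, $G_P$ consists of the permutations preserving all ratios $c_n(S)^{-1}c_n(T)$ with $S,T\in[N]^n$. Clearly (6) implies this, and if the ratios are preserved, fix $S$ and put $h_n=c_n(gS)c_n(S)^{-1}$; then $c_n(gT)=c_n(gS)c_n(S)^{-1}c_n(T)=h_nc_n(T)$.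

**Proposition 5.** The map $\rho:G_P\to P$ is onto and continuous, and $G_P$ is the automorphism group of a countable $\omega$-categorical structure $\mathcal M_P$ with universe $N$.

*Proof.* **Step 1: $\rho$ is onto.** This is the argument that the random graph is isomorphic to its complement. For $h\in P$ let $N^h$ be the set $N$ with colorings $h_nc_n$. It satisfies (E): given a finite $B\subset N^h$ and $B\le C\in\mathcal K$, multiply the colors of $C$ by $h_n^{-1}$. The result extends $B$ with the colors it has in $N$, so it embeds in $N$ over $B$; now multiply back. Thus $N^h\cong N$, and an isomorphism $g:N^h\to N$ satisfies $c_n(gS)=h_nc_n(S)$. So $g\in G_P$ and $\rho(g)=h$.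

**Step 2: $G_P$ is closed and $\rho$ is continuous.** Let $g_i\in G_P$ and $g_i\to g\in Sym(N)$. For $S\in[N]^n$ we have $g_iS=gS$ for large $i$, so $\rho(g_i)_n=c_n(g_iS)c_n(S)^{-1}$ is eventually equal to $h_n:=c_n(gS)c_n(S)^{-1}$. Since $\rho(g_i)_n$ does not depend on $S$, neither does $h_n$. So $\rho(g_i)\to h=(h_n)$, and $h\in P$ as $P$ is closed. Moreover $c_n(gS)=h_nc_n(S)$ for all $S$. Thus $g\in G_P$ and $\rho(g_i)\to\rho(g)$. As $Sym(N)$ is metrizable, sequences suffice.

**Step 3: the structure.** Let $\mathcal M_P$ have universe $N$ and a relation for each $G_P$-orbit on each $N^k$. Clearly $G_P\le Aut(\mathcal M_P)$. If $\sigma\in Aut(\mathcal M_P)$, then for each finite tuple $\bar a$ the tuple $\sigma\bar a$ is in the $G_P$-orbit of $\bar a$, so $\sigma$ agrees on $\bar a$ with an element of $G_P$. Hence $\sigma$ is in the closure of $G_P$, which is $G_P$. As $\Gamma\le G_P$, (5) shows that there are finitely many orbits on each $N^k$. So the language is countable and $\mathcal M_P$ is $\omega$-categorical by Ryll-Nardzewski. $\square$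

By Lemma 1, what is left is to show that $\Gamma$ is not the union of a countable chain of proper subgroups.

## 7. Extending partial isomorphisms

We shall need to complete partial maps to automorphisms inside finite structures. Consider the path $A$ with vertices $1,2,3$, edges $\{1,2\},\{2,3\}$ and non-edge $\{1,3\}$. The map $1\mapsto2$ is an isomorphism between one-point substructures, but no automorphism of $A$ extends it, as $1$ has degree one and $2$ has degree two. It does extend in a suitable larger finite graph, and the same graph can serve all partial isomorphisms of $A$ at once.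

**Lemma 6 (EPPA).** For $A\in\mathcal K$ there is $C\in\mathcal K$ with $A\le C$ such that every isomorphism between substructures of $A$ extends to an automorphism of $C$.

*Proof.* **Step 1: the structure $C$.** The idea is to replace each point $x$ by many copies, each carrying its own private contribution to the color of each set containing it. Let $C$ be the set of pairs $(x,\chi)$ with $x\in A$ and $\chi$ a function on $\{S\subseteq A:x\in S\}$ with $\chi(S)\in F_{|S|}$. This is a finite set. Color an $n$-set $\{(x_1,\chi_1),\dots,(x_n,\chi_n)\}$ by
$$\sum_{i}\chi_i(\{x_1,\dots,x_n\})\in F_n$$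
if the $x_i$ are distinct, and by $0$ otherwise.

**Step 2: $A$ sits inside $C$.** Fix a linear order on $A$. Send $x\mapsto(x,\chi_x)$, where $\chi_x(S)=c(S)$ if $x=\min S$ and $\chi_x(S)=0$ otherwise (we write $c$ for $c_{|S|}$). Then
$$\sum_{x\in S}\chi_x(S)=c(S) \tag{7}$$
for every nonempty $S\subseteq A$, so this is an embedding. Identify $A$ with its image.

**Step 3: corrections.** Let $\varphi:D\to D'$ be an isomorphism of substructures of $A$. Since $|D|=|D'|$, extend it to a permutation $\hat\varphi$ of the set $A$; it need not respect colors. To compensate, choose $\varepsilon(x,S)\in F_{|S|}$ for $x\in S\subseteq A$ such that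

(a) $\varepsilon(x,S)=\chi_{\varphi(x)}(\hat\varphi S)-\chi_x(S)$ if $x\in D$;

(b) $\sum_{x\in S}\varepsilon(x,S)=0$.

This is possible. If $S\subseteq D$, all values are dictated by (a), and by (7) their sum is $c(\varphi S)-c(S)=0$, because $\varphi$ is an isomorphism. If $S\not\subseteq D$, the values at points of $S\setminus D$ are free and can be used to achieve (b).

**Step 4: the automorphism.** Define $\theta(x,\chi)=(\hat\varphi(x),\chi')$ with $\chi'(\hat\varphi S)=\chi(S)+\varepsilon(x,S)$. As $S$ runs over the sets containing $x$, $\hat\varphi S$ runs over the sets containing $\hat\varphi(x)$, so this makes sense, and $\theta$ is a bijection of $C$. It preserves whether the first coordinates are distinct. If they are not, the color is $0$ before and after. If they are, and $S$ is the set of first coordinates, the color changes by $\sum_{x\in S}\varepsilon(x,S)=0$. So $\theta\in Aut(C)$. For $x\in D$, (a) gives $\theta(x,\chi_x)=(\varphi(x),\chi_{\varphi(x)})$, so $\theta$ extends $\varphi$. $\square$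

Let us run this on the path. Only two-element sets matter, so $\chi$ has two values in $\mathbb Z/2$, and $C$ has $3\cdot4=12$ points. A point $(x,\chi)$ is joined to $(y,\chi')$ with $y\ne x$ exactly when $\chi(\{x,y\})+\chi'(\{x,y\})=1$, so every point of $C$ has degree $4$. With the order $1<2<3$, we have $\chi_1(12)=1$, $\chi_1(13)=0$, $\chi_2(12)=0$, $\chi_2(23)=1$, $\chi_3=0$. For $\varphi:1\mapsto2$ take $\hat\varphi=(1\,2)$. Then (a) forces $\varepsilon(1,12)=\chi_2(12)-\chi_1(12)=1$ and $\varepsilon(1,13)=\chi_2(23)-\chi_1(13)=1$. For (b) we put $\varepsilon(2,12)=1$, $\varepsilon(3,13)=1$ and $\varepsilon(2,23)=\varepsilon(3,23)=0$. Then $\theta(1,\chi_1)=(2,\chi')$ with $\chi'(12)=1+1=0$ and $\chi'(23)=0+1=1$, that is, $\chi'=\chi_2$ as required.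

## 8. How far Baire category goes

Suppose $\Gamma=\bigcup_nH_n$ with $H_0\le H_1\le\cdots$ proper. As $\Gamma$ is Polish, the Baire category theorem says that some $H_n$ is nonmeager. It is natural to hope that this makes $H_n$ large enough for a contradiction. Here is what would be large enough. We say that $H$ is comeager in an open set $O$ if $O\setminus H$ is meager.

**Lemma 7.** Let $\Gamma=\bigcup_nH_n$ with $H_0\le H_1\le\cdots$ proper subgroups. Then no $H_n$ is comeager in a nonempty open set.

*Proof.* Suppose $H_n$ is comeager in the nonempty open set $O$. By Baire $H_n\cap O\ne\emptyset$. Translating by the inverse of one of its elements, we may assume $1\in O$, so $O$ contains an open subgroup $U=\Gamma_{(A)}$, the pointwise stabilizer of a finite set $A$, and $U\setminus H_n$ is meager. For $u\in U$ the sets $u(H_n\cap U)$ and $H_n\cap U$ are both comeager in $U$, so they meet, and $u\in H_n$. Thus $U\le H_m$ for all $m\ge n$, and each such $H_m$ is a union of double cosets $UgU$.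

There are only finitely many of these. Let $\bar a$ enumerate $A$. The double coset $UgU$ is determined by the $U$-orbit of $g\bar a$, hence by the $\Gamma$-orbit of $(\bar a,g\bar a)\in N^{2|A|}$, and (5) applies. So the increasing chain $(H_m)_{m\ge n}$ takes finitely many values and is eventually constant, hence eventually equal to $\Gamma$. This contradicts properness. $\square$

But nonmeager is weaker than comeager somewhere, because arbitrary subgroups need not have the Baire property, and this is where the attempt stops. For an example, identify $(\mathbb Z/2)^\omega$ with $\mathcal P(\omega)$ under symmetric difference, let $u$ be a nonprincipal ultrafilter, and let $H=\{A:A\notin u\}$. This is a subgroup of index $2$, since $A\mathbin{\triangle}B\in u$ exactly when one but not both of $A,B$ is in $u$. It is nonmeager, since otherwise the whole group would be the union of two meager sets. Yet it is not comeager in any nonempty open set. Otherwise, as in the proof of Lemma 7, it would contain an open subgroup $\{A:A\cap k=\emptyset\}$ for some $k<\omega$, but $\omega\setminus k\in u$. Moreover, by Section 1 the compact Polish group $(\mathbb Z/2)^\omega$ *is* a union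 of a countable chain of proper subgroups, so Baire category alone cannot suffice.

What we do have is this. Discarding finitely many members of the chain, we may assume that every $H_n$ is nonmeager, so $H_n$ meets every comeager set. By Lemma 7, $O\setminus H_n$ is nonmeager for every nonempty open $O$, so it too meets every comeager set. If the comeager set in question is contained in a single conjugacy class, we find $b\in H_n$ and $a\notin H_n$ with $fbf^{-1}=a$ for some $f$, and then $f\notin H_n$. For a single $n$ this is no news. But suppose we could find one $h$ doing this for every $n$: elements $b_n\in H_n$ with $hb_nh^{-1}\notin H_n$ for all $n$. Then $h$ is outside every $H_n$, which is absurd. So we build $h$ as an infinite product $f_0f_1f_2\cdots$, where $f_n$ deals with $b_n$ and does not disturb the earlier work, that is, *commutes with $b_0,\dots,b_{n-1}$*. We therefore need conjugacy by elements commuting with a given tuple, and hence a notion of generic tuple that can be prolonged.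

## 9. Generic tuples of automorphisms

For a tuple $\bar b$ of permutations, "$\bar b$-invariant" means setwise fixed by each member of $\bar b$.

**Definition (generic tuple).** A tuple $\bar b=(b_0,\dots,b_{k-1})\in\Gamma^k$ $(k\ge0)$ is *generic* if

(i) every finite subset of $N$ lies in a finite $\bar b$-invariant set;

(ii) whenever $B\subset N$ is finite and $\bar b$-invariant, $B\le C\in\mathcal K$, and $c_i\in Aut(C)$ with $c_i|B=b_i|B$ $(i<k)$, there is an embedding $e:C\to N$, the identity on $B$, with $ec_i=b_ie$ for all $i$.

The empty tuple is generic: (i) is trivial and (ii) is (E). For $k=1$, (i) says that all cycles of $b_0$ are finite. The identity satisfies (i) but not (ii): take $B=\emptyset$ and $C$ two points with all colors $0$, with $c_0$ the swap; an $e$ with $ec_0=e$ cannot be injective.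

For generic $\bar b$ let $\mathcal D(\bar b)=\{b\in\Gamma:(\bar b,b)\text{ is generic}\}$.

**Lemma 8.** If $\bar b$ is generic then $\mathcal D(\bar b)$ is a dense $G_\delta$ in $\Gamma$.

*Proof.* **Step 1: $\mathcal D(\bar b)$ as a countable intersection of open sets.** It is the intersection of the following sets.

* $V_X=\{b:\text{some finite }Y\supseteq X\text{ is invariant under }\bar b\text{ and }b\}$, for $X\subset N$ finite.
* $W=W_{B,C,\bar c,c}$, the set of $b$ such that either $b|B\ne c|B$, or there is an embedding $e:C\to N$, the identity on $B$, with $ec_i=b_ie$ for all $i$ and $ec=be$. Here $B\subset N$ is finite and $\bar b$-invariant, $B\le C\in\mathcal K$, $c_i,c\in Aut(C)$, $c_i|B=b_i|B$, and $c(B)=B$.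

The $V_X$ express (i) for $(\bar b,b)$. The $W$ express (ii), since $b|B=c|B$ with $c(B)=B$ just says that $B$ is $b$-invariant and $c$ extends $b|B$. Taking the data $C,\bar c,c$ up to isomorphism over $B$, there are countably many sets. All are open: membership in $V_X$ is witnessed by the restriction of $b$ to the finite set $Y$, and membership in $W$ by its restriction to $B$ or to $e(C)$. By Baire, it remains to show that each is dense. So let $[p]=\{b\in\Gamma:b\supseteq p\}$ be a basic open set, with $p$ an isomorphism between finite substructures of $N$.

**Step 2: enlarging $p$ to an automorphism of an invariant finite set.** We claim: for every finite $X$ there are a finite $\bar b$-invariant $Y\supseteq X\cup\mathrm{dom}\,p\cup\mathrm{ran}\,p$ and $q\in Aut(Y)$ with $q\supseteq p$. By (i) choose a finite $\bar b$-invariant $B'\supseteq X\cup\mathrm{dom}\,p\cup\mathrm{ran}\,p$. By Lemma 6 there is $C'\ge B'$ in $\mathcal K$ with automorphisms $c_i\supseteq b_i|B'$ and $c\supseteq p$. By (ii) for $\bar b$ there is an embedding $e:C'\to N$, the identity on $B'$, with $ec_i=b_ie$. Let $Y=e(C')$ and $q=ece^{-1}$. Then $b_iY=ec_iC'=Y$, and $q\supseteq p$ because $e$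 is the identity on $\mathrm{dom}\,p\cup\mathrm{ran}\,p$.

**Step 3: $V_X$ is dense.** Take $Y,q$ from Step 2. By ultrahomogeneity $q$ extends to some $b\in\Gamma$. Then $Y$ is invariant under $\bar b$ and $b$, so $b\in V_X\cap[p]$.

**Step 4: $W$ is dense.** Apply Step 2 with $X=B$. If $q|B\ne c|B$, any $b\in\Gamma$ extending $q$ is in $W\cap[p]$. Otherwise rename points so that $Y\cap C=B$, and let $E=Y\sqcup_BC$. The maps $b_i|Y$ and $c_i$ preserve $B$ and agree on it, and so do $q$ and $c$. Hence $b_i|Y\cup c_i$ and $q\cup c$ are automorphisms of $E$. By (ii) for $\bar b$, applied to $Y\le E$ and the automorphisms $b_i|Y\cup c_i$, there is an embedding $e:E\to N$, the identity on $Y$, with $e\circ(b_i|Y\cup c_i)=b_ie$. By ultrahomogeneity the automorphism $e(q\cup c)e^{-1}$ of $e(E)$ extends to some $b\in\Gamma$. As $e$ is the identity on $Y$, $b\supseteq q\supseteq p$. Finally $e|C$ is the identity on $B$, and on $C$ we have $ec_i=b_ie$ and $ec=be$. So $b\in W\cap[p]$. $\square$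

**Lemma 9.** Let $(\bar b,b)$ and $(\bar b,a)$ be generic, and let $B\subset N$ be finite, invariant under $\bar b$ and $b$, with $a|B=b|B$. Then there is $f\in\Gamma$ fixing $B$ pointwise, commuting with every $b_i$, with $fbf^{-1}=a$.

*Proof.* **Step 1: the finite approximations.** Let $\Phi$ be the set of isomorphisms $\varphi:Y\to Z$ between finite substructures of $N$ such that $Y$ is $(\bar b,b)$-invariant, $Z$ is $(\bar b,a)$-invariant, and on $Y$
$$\varphi b_i=b_i\varphi\ \text{ for all } i,\qquad \varphi b=a\varphi .$$
By hypothesis $\mathrm{id}_B\in\Phi$.

**Step 2: extending the domain.** Let $\varphi\in\Phi$ and $x\in N$. By (i) for $(\bar b,b)$ choose a finite $(\bar b,b)$-invariant $Y'\supseteq Y\cup\{x\}$. Let $\psi:Y'\to C$ be an isomorphism onto some $C\ge Z$ in $\mathcal K$, extending $\varphi$. Put $c_i=\psi(b_i|Y')\psi^{-1}$ and $c=\psi(b|Y')\psi^{-1}$, automorphisms of $C$. On $Z$ they agree with $b_i$ and $a$: for $y\in Y$, $c_i(\varphi y)=\varphi(b_iy)=b_i(\varphi y)$, and likewise $c(\varphi y)=\varphi(by)=a(\varphi y)$. By (ii) for $(\bar b,a)$ there is an embedding $e:C\to N$, the identity on $Z$, with $ec_i=b_ie$ and $ec=ae$. Then $e\psi$ extends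 $\varphi$, has $x$ in its domain, and satisfies $e\psi b_i=ec_i\psi=b_ie\psi$ and $e\psi b=ec\psi=ae\psi$ on $Y'$. Its image is $(\bar b,a)$-invariant. So $e\psi\in\Phi$.

**Step 3: extending the range.** Apply Step 2 to $\varphi^{-1}$, with the roles of $a$ and $b$ interchanged.

**Step 4: the union.** Starting with $\mathrm{id}_B$ and alternating Steps 2 and 3 along an enumeration of $N$, the union is an $f\in\Gamma$ fixing $B$ pointwise, with $fb_i=b_if$ and $fb=af$. $\square$

## 10. A conjugator outside every $H_n$

**Proposition 10.** $\Gamma$ is not the union of a countable chain of proper subgroups.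

*Proof.* **Step 1: normalization.** Suppose $\Gamma=\bigcup_nH_n$ with $H_0\le H_1\le\cdots$ proper. By Baire some $H_n$ is nonmeager, and then so are the later ones. Discarding finitely many, assume that all are. By Lemma 7, no $H_n$ is comeager in a nonempty open set.

**Step 2: what the recursion produces.** Enumerate $N=\{e_0,e_1,\dots\}$. We build $b_n,a_n,f_n\in\Gamma$ with every $(b_0,\dots,b_n)$ generic. Write $p_n=f_0f_1\cdots f_{n-1}$ and $p_0=1$, so $p_{n+1}=p_nf_n$. At stage $n$ the tuple $\bar b=(b_0,\dots,b_{n-1})$ is generic (for $n=0$ it is empty), and we arrange the following: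

* $b_n\in H_n$ and $p_na_np_n^{-1}\notin H_n$;
* $f_nb_nf_n^{-1}=a_n$, and $f_n$ commutes with $b_0,\dots,b_{n-1}$;
* $f_n$ fixes $e_j$ and $p_n^{-1}(e_j)$ for all $j<n$.

**Step 3: stage $n$.** First choose $b_n\in H_n\cap\mathcal D(\bar b)$. This is possible because $H_n$ is nonmeager and $\mathcal D(\bar b)$ is comeager by Lemma 8. Now $(\bar b,b_n)$ is generic.

By (i), choose a finite $B\supseteq\{e_j,p_n^{-1}(e_j):j<n\}$ invariant under $b_0,\dots,b_n$. Let $V=\{a\in\Gamma:a|B=b_n|B\}$, an open set containing $b_n$. Then $p_nVp_n^{-1}$ is open and nonempty, so $p_nVp_n^{-1}\setminus H_n$ is nonmeager by Lemma 7. Conjugating back, which is a homeomorphism, $V\setminus p_n^{-1}H_np_n$ is nonmeager. So it meets the comeager set $\mathcal D(\bar b)$: choose $a_n\in\mathcal D(\bar b)\cap V$ with $p_na_np_n^{-1}\notin H_n$.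

Both $(\bar b,b_n)$ and $(\bar b,a_n)$ are generic, and $a_n|B=b_n|B$. Lemma 9 gives $f_n\in\Gamma$ fixing $B$ pointwise, commuting with $b_0,\dots,b_{n-1}$, with $f_nb_nf_n^{-1}=a_n$.

**Step 4: the products $p_n$ converge.** For $j<n$,
$$p_{n+1}(e_j)=p_nf_n(e_j)=p_n(e_j),\qquad p_{n+1}^{-1}(e_j)=f_n^{-1}p_n^{-1}(e_j)=p_n^{-1}(e_j).$$
So $p_n(e_j)$ and $p_n^{-1}(e_j)$ are constant for $n>j$. Both $p_n$ and $p_n^{-1}$ therefore converge pointwise, the two limits are inverse to each other, and $h=\lim p_n$ is a permutation of $N$. As $\Gamma$ is closed in $Sym(N)$, $h\in\Gamma$.

**Step 5: $h$ is in no $H_n$.** Fix $n$. For $k>n$ the elements $f_{n+1},\dots,f_k$ all commute with $b_n$, hence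
$$p_{k+1}b_np_{k+1}^{-1}=p_{n+1}b_np_{n+1}^{-1}=p_nf_nb_nf_n^{-1}p_n^{-1}=p_na_np_n^{-1}.$$
Letting $k\to\infty$ we get $hb_nh^{-1}=p_na_np_n^{-1}\notin H_n$, while $b_n\in H_n$. So $h\notin H_n$. This holds for every $n$, contradicting $\Gamma=\bigcup_nH_n$. $\square$

## 11. Theorem B from Lemma 1 and Propositions 4, 5 and 10

*Proof of Theorem B(a).* Let $P$ be an infinite metrizable profinite group.

**Step 1: coordinates for $P$.** The identity of $P$ has a countable neighborhood base of open normal subgroups $U_n$ $(n\ge1)$. The map $P\to\prod_{n\ge1}P/U_n$ is a continuous injective homomorphism from a compact group, so it is a topological isomorphism onto a closed subgroup. With $F_n=P/U_n$, we regard $P$ as a closed subgroup of $\prod_nF_n$. Proposition 5 gives the countable $\omega$-categorical structure $\mathcal M_P$ and the continuous surjection $\rho:Aut(\mathcal M_P)=G_P\to P$ with kernel $\Gamma$.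

**Step 2: the cofinalities are defined.** An infinite profinite group has no isolated point: otherwise, by homogeneity, it would be discrete, and being compact it would be finite. So by Baire it is uncountable, hence not finitely generated. Thus $cf(P)$ is defined, and so is $cf(G_P)$, as $G_P$ maps onto $P$.

**Step 3: comparison.** By (2), $cf(G_P)\le cf(P)$. If $cf(P)=\omega$, this gives $cf(G_P)=\omega$. If $cf(P)>\omega$, then $P$ is not the union of a countable chain of proper subgroups, nor is $\Gamma$ by Proposition 10, so by Lemma 1 $cf(G_P)>\omega$. $\square$

*Proof of Theorem B(b).* Take $F_n=F$ for all $n\ge1$ and $P=\prod_{n\ge1}F_n\cong F^\omega$. If $F$ is perfect, $cf(P)=\omega_1$ by Proposition 4, so by (a) $\omega<cf(Aut(\mathcal M_P))\le\omega_1$, that is, $cf(Aut(\mathcal M_P))=\omega_1$. If $F$ is not perfect, $cf(P)=\omega$ by Proposition 4, and by (a) $cf(Aut(\mathcal M_P))=\omega$. $\square$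

With $F=A_5$, and the deduction made in Section 2, this proves Theorem A: in ZFC there is a countable $\omega$-categorical structure whose automorphism group has cofinality $\omega_1$, and in any model of ZFC with $cf(Sym(\omega))\ge\omega_2$ this lies strictly between $\omega$ and $cf(Sym(\omega))$.
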